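\title{Polynomial threshold functions are close to small juntas}

\begin{abstract}
We prove that every polynomial threshold function $f$ of degree $d$ on the Boolean cube agrees, outside a set of measure $\epsilon$, with a function of at most $\max\{1,\operatorname{Inf}(f)/\epsilon\}^{63d}$ variables, where $\operatorname{Inf}(f)$ is the total influence. This confirms a conjecture posed in a paper of Diakonikolas and Servedio. With the exponent $126d$ the approximating function can be taken to be a restriction of $f$. The proof restricts $f$ to a random low-dimensional subcube, where a short message suffices to predict it, and shows by an entropy argument and hypercontractivity that a short message cannot exploit variables of small influence. Examples show that an exponent linear in $d$ is necessary.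
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, the cube $\{-1,1\}^n$ carries the uniform distribution, and a Boolean function is a map $f:\{-1,1\}^n\to\{-1,1\}$. Two Boolean functions $f,g$ are \emph{$\epsilon$-close} if $\Pr_x[f(x)\ne g(x)]\le\epsilon$, and a \emph{$k$-junta} is a Boolean function that depends on at most $k$ of its variables. Writing $x^{\oplus i}$ for $x$ with its $i$-th coordinate flipped, the \emph{influence} of the variable $i$ and the \emph{total influence} are
\[
\operatorname{Inf}_i(f)=\Pr_x[f(x)\neq f(x^{\oplus i})],\qquad \operatorname{Inf}(f)=\sum_{i=1}^n\operatorname{Inf}_i(f).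
\]
Thus $\operatorname{Inf}(f)$ is the expected number of coordinates to which $f$ is sensitive at a random point. A $k$-junta has total influence at most $k$. Friedgut's theorem is an approximate converse: every Boolean function $f$ is $\epsilon$-close to a $2^{O(\operatorname{Inf}(f)/\epsilon)}$-junta. For general functions an exponential dependence on $\operatorname{Inf}(f)$ cannot be avoided.

\begin{example}[The address function]\label{ex:address}
Let $m\ge1$, let $x\in\{-1,1\}^m$ be an address, let $y=(y_a)_{a\in\{-1,1\}^m}$ be data bits, and put $f(x,y)=y_x$. Flipping an address bit replaces $y_x$ by an independent bit, so each address bit has influence $\frac12$; the bit $y_a$ matters only when $x=a$, so it has influence $2^{-m}$. Hence $\operatorname{Inf}(f)=\frac m2+1$. If $g$ ignores $y_a$, then on the event $\{x=a\}$ the value $f=y_a$ is a uniform bit independent of the value of $g$, so this event contributes $2^{-m-1}$ to the error of $g$. These events are disjoint. A function that is $\frac18$-close to $f$ therefore ignores at most $2^{m+1}/8$ data bits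 and depends on at least $\frac34 2^m$ variables.
\end{example}

A \emph{polynomial threshold function} (PTF) of degree $d$ is a Boolean function $f(x)=\operatorname{sign}(p(x))$ with $p$ a real polynomial of degree at most $d$. For $d=1$, the case of linear threshold functions, Diakonikolas and Servedio \cite{DS} proved that $f$ is $\epsilon$-close to a linear threshold function of only $\operatorname{Inf}(f)^2\cdot\operatorname{poly}(1/\epsilon)$ variables, and that $\Omega(\operatorname{Inf}(f)^2+1/\epsilon^2)$ variables are in general necessary. At the other end, the address function equals $\sum_a y_a\prod_{j}\frac{1+a_jx_j}2$ and is a PTF of degree $m+1$. So the degree governs the passage from a polynomial to an exponential bound. To guess the rate, spend $d-1$ of the $d$ degrees on addressing: a monomial of degree $d-1$ in $R$ address bits can select one of $\binom R{d-1}$ data bits, and we shall see in Section~\ref{sec:lower} that this can be done with $\operatorname{Inf}(f)/\epsilon$ of order $R$. One then needs about $(\operatorname{Inf}(f)/\epsilon)^{d-1}$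 variables for fixed $d$, and the natural guess is that nothing essentially worse happens. This is the conjecture posed in \cite{DS}.

\begin{quote}
\textbf{Conjecture.} There is an absolute constant $C$ such that for all $d,n\ge1$ and $\epsilon\in(0,\frac12)$, every degree-$d$ PTF $f$ on $\{-1,1\}^n$ is $\epsilon$-close to a $k$-junta with $k\le\max\{1,\operatorname{Inf}(f)/\epsilon\}^{Cd}$.
\end{quote}

The bound involves only the ratio $r=\operatorname{Inf}(f)/\epsilon$, which can be far smaller than $1/\epsilon$.

\begin{example}\label{ex:and}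
Let $f=\operatorname{sign}(x_1+\dots+x_k-k+1)$, which equals $1$ only when $x_1=\dots=x_k=1$, and let $\epsilon=2^{-k-1}$. Then $f$ is not $\epsilon$-close to a constant, $\operatorname{Inf}(f)=k2^{1-k}$, and $r=4k$, while $1/\epsilon=2^{k+1}$.
\end{example}

So a bound that is polynomial in $\operatorname{Inf}(f)$ and in $1/\epsilon$ separately does not by itself give the conjecture, and powers of $1/\epsilon$ must be tracked with care. We prove the conjecture with $C=63$. For $J\subseteq[n]=\{1,\dots,n\}$ and $y\in\{-1,1\}^{[n]\setminus J}$, the function $x\mapsto f(x_J,y)$ is called a \emph{restriction} of $f$; if $f=\operatorname{sign}(p)$ it is the sign of $p(x_J,y)$, hence again a degree-$d$ PTF.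

\begin{theorem}\label{thm:conj}
Let $d,n\ge1$, let $0<\epsilon<\frac12$, let $f$ be a degree-$d$ PTF on $\{-1,1\}^n$, and let $r=\operatorname{Inf}(f)/\epsilon$.
\begin{enumerate}
\item[(a)] $f$ is $\epsilon$-close to a $k$-junta with $k\le\max\{1,r\}^{63d}$.
\item[(b)] $f$ is $\epsilon$-close to a degree-$d$ PTF, namely a restriction of $f$, that depends on at most $\max\{1,r\}^{126d}$ variables.
\end{enumerate}
\end{theorem}

This follows from a sharper estimate, in which the junta lives on the variables of large influence.

\begin{theorem}\label{thm:main}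
In the setting of Theorem~\ref{thm:conj} assume $r\ge2$, and put $I=\operatorname{Inf}(f)$, $L=\log_2(4/\epsilon)$ and $\theta=1+\frac1d\ln\frac{12Lr}\epsilon$. For the threshold $\tau\in(0,1)$ given explicitly in \eqref{eq:params}, $f$ is $\epsilon$-close to a function of the variables in $J=\{i:\operatorname{Inf}_i(f)\ge\tau\}$, and
\[
|J|\le \frac I\tau\le 12\,r^2L\,(17\,\theta)^{4d}\le(12Lr)^6\,17^{4d}\Bigl(1+\frac{\ln(1/\epsilon)}d\Bigr)^{4d}\le 17^{4d}\,\epsilon^{-4}(12Lr)^6 .
\]
\end{theorem}

Section~\ref{sec:game} proves an inequality, valid for all Boolean functions, that limits how well $f$ can be predicted from a short message. Section~\ref{sec:subcubes} introduces the random subcubes on which a PTF can be predicted from a short message, and carries out the whole argument for $d=1$. Sections~\ref{sec:master}--\ref{sec:conj} treat the general case, and Section~\ref{sec:lower} shows which factors in the bounds are necessary. The constants are not optimized.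

\section{Notation and standard facts}\label{sec:prelim}

We take $\operatorname{sign}(0)=1$. Since the cube is finite, adding a small positive constant to $p$ does not change $f$, so \emph{we assume that $p$ has no zero on the cube}. We abbreviate $\operatorname{Inf}_i=\operatorname{Inf}_i(f)$ and $I=\operatorname{Inf}(f)$, and set
\[
\partial_if(x)=\tfrac12\bigl(f(x|_{x_i=1})-f(x|_{x_i=-1})\bigr),\qquad s_i(x)=|\partial_if(x)|=\mathbf 1[f(x)\ne f(x^{\oplus i})].
\]
Both functions ignore $x_i$, $\mathbb E\,s_i=\operatorname{Inf}_i$, and $f(x)-f(x')=(x_i-x_i')\,\partial_if(x)$ whenever $x,x'$ agree off the coordinate $i$.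

\medskip\noindent\textbf{Distance to juntas.} For $J\subseteq[n]$ let $\Delta_J$ be the least value of $\Pr[f\ne g]$ over Boolean functions $g$ of $x_J$. Let $q_J=\Pr[f=1\mid x_J]$ and $f^J(x_J)=\mathbb E[f\mid x_J]=2q_J-1$. The best $g$ outputs the more likely value of $f$ given $x_J$, so
\begin{equation}\label{eq:delta}
\Delta_J=\mathbb E\min(q_J,1-q_J),\qquad \mathbb E|f^J|=1-2\Delta_J .
\end{equation}

\medskip\noindent\textbf{Fourier analysis.} Every $g:\{-1,1\}^n\to\mathbb R$ has an expansion $g=\sum_{S\subseteq[n]}\hat g(S)\chi_S$ in the orthonormal functions $\chi_S(x)=\prod_{j\in S}x_j$. For Boolean $f$ one has $I=\sum_S|S|\hat f(S)^2$. With $q=\min(\Pr[f=1],\Pr[f=-1])$, the distance of $f$ from the constants, this gives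
\begin{equation}\label{eq:poincare}
I\ge\sum_{S\neq\emptyset}\hat f(S)^2=\operatorname{Var}f=4q(1-q)\ge2q .
\end{equation}
For small $q$ Harper's edge-isoperimetric inequality is stronger (see \cite[Theorem~2.39]{OD}):
\begin{equation}\label{eq:harper}
I\ge2q\log_2(1/q).
\end{equation}
Let $T_\rho g=\sum_S\rho^{|S|}\hat g(S)\chi_S$ and $\|g\|_p=(\mathbb E|g|^p)^{1/p}$. The Bonami--Beckner hypercontractive inequality states that
\begin{equation}\label{eq:hyper}
\|T_{\sqrt\rho}\,g\|_2\le\|g\|_{1+\rho}\qquad(0\le\rho\le1).
\end{equation}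

\medskip\noindent\textbf{Entropy.} All random variables take finitely many values, and $H(A\mid B)$ is conditional entropy in bits. We use that it is nonnegative, the chain rule $H(A,A'\mid B)=H(A\mid B)+H(A'\mid A,B)$, the fact that further conditioning does not increase entropy, and the bound $H(A\mid B)\le\log_2\mu$ if $A$ takes at most $\mu$ values for each fixed value of $B$. If $A$ is a sign, then $H(A\mid B)=\mathbb E\,h(\Pr[A=1\mid B])$ with $h(q)=-q\log_2q-(1-q)\log_2(1-q)$. We need
\begin{equation}\label{eq:h}
h(q)\ge2\min(q,1-q),\qquad h\Bigl(\frac{1+\beta}2\Bigr)\le1-\frac{\beta^2}{2\ln2}.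
\end{equation}
The first bound holds because $h$ is concave and symmetric with $h(0)=0$, $h(\frac12)=1$. For the second, $1-h(\frac{1+\beta}2)=\frac{\varphi(\beta)}{2\ln2}$ with $\varphi(\beta)=(1+\beta)\ln(1+\beta)+(1-\beta)\ln(1-\beta)$, and $\varphi(0)=\varphi'(0)=0$, $\varphi''(\beta)=\frac2{1-\beta^2}\ge2$.

\medskip\noindent\textbf{Counting patterns.} Let $\binom N{\le D}=\sum_{j\le D}\binom Nj$. For $N\ge D\ge1$,
\begin{equation}\label{eq:binom}
\binom N{\le D}\le\Bigl(\frac ND\Bigr)^D\sum_{j}\binom Nj\Bigl(\frac DN\Bigr)^j=\Bigl(\frac ND\Bigr)^D\Bigl(1+\frac DN\Bigr)^N\le\Bigl(\frac{eN}D\Bigr)^D.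
\end{equation}
A set $\mathcal A\subseteq\{-1,1\}^N$ \emph{shatters} a set of coordinates if its projection to these coordinates contains every sign vector. The Sauer--Shelah lemma says that if $\mathcal A$ shatters no set of $D+1$ coordinates, then $|\mathcal A|\le\binom N{\le D}$.

\section{Predicting $f$ from a short message}\label{sec:game}

We must bound $\Delta_J$ when all variables outside $J$ have small influence. By \eqref{eq:delta}, $1-2\Delta_J$ is the best correlation with $f$ available to someone who knows only the coordinates in $J$. We shall exhibit a predictor with correlation close to $1$ and show that it gains almost nothing from the coordinates outside $J$.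

The setting is a game. Let $z,G,u$ be independent, with $z$ uniform on the cube. A sender sees $z$ and the public randomness $G$ and sends a message $W=W(z,G)$. Then fresh randomness $u$ determines a sign vector $\xi=\xi(G,u)\in\{-1,1\}^n$, and a receiver who does not see $z$ guesses the value of $f$ at the coordinatewise product $z\xi$; the guess is a sign $\Psi=\Psi(G,W,u)$. In this section $f$ is an arbitrary Boolean function.

Fix $J$, write $[n]\setminus J=\{i_1,\dots,i_{n'}\}$, and let $z_{<\ell}=(z_J,z_{i_1},\dots,z_{i_{\ell-1}})$. What the message reveals about the coordinate $i_\ell$, given the earlier ones, is measured by the bias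
\[
\beta_\ell=\mathbb E[z_{i_\ell}\mid G,W,z_{<\ell}].
\]

\begin{lemma}[A short message creates little bias]\label{lem:bias}
$\displaystyle\sum_{\ell=1}^{n'}\mathbb E\beta_\ell^2\le2\ln2\cdot H(W\mid G)$.
\end{lemma}

\begin{proof}
Let $Z=(z_{i_1},\dots,z_{i_{n'}})$, which is uniform given $(G,z_J)$. By the chain rule,
\[
n'=H(Z\mid G,z_J)\le H(Z,W\mid G,z_J)\le H(W\mid G)+H(Z\mid G,W,z_J),
\]
and by the chain rule and \eqref{eq:h},
\[
H(Z\mid G,W,z_J)=\sum_\ell H(z_{i_\ell}\mid G,W,z_{<\ell})=\sum_\ell\mathbb E\,h\Bigl(\frac{1+\beta_\ell}2\Bigr)\le n'-\sum_\ell\frac{\mathbb E\beta_\ell^2}{2\ln2}.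
\]
Combining the two displays gives the claim.
\end{proof}

Knowledge of $z_i$ helps the receiver only if $f$ is sensitive to $i$ at the point $z\xi$. The message is sent before $u$ is drawn, so what counts is the sensitivity averaged over $u$:
\begin{equation}\label{eq:gamma}
c_i(G,x)=\mathbb E_u\,s_i\bigl(x\,\xi(G,u)\bigr),\qquad \Gamma=\sum_{i\notin J}\mathbb E_{G,x}\bigl[c_i(G,x)^2\bigr],
\end{equation}
with $x$ uniform on the cube and independent of $G$.

\begin{lemma}[Resampling]\label{lem:resample}
$\displaystyle\mathbb E[f(z\xi)\Psi]\le1-2\Delta_J+\sqrt{2\ln2\cdot H(W\mid G)\cdot\Gamma}$.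
\end{lemma}

\begin{proof}
We keep the guess $\Psi$ as it is, computed from $z$, and replace the coordinates outside $J$ in the argument of $f$ by independent bits, one at a time. Let $z'$ be uniform on the cube and independent of $(z,G,u)$. For $0\le\ell\le n'$ let $z^{(\ell)}$ take its coordinates in $J\cup\{i_1,\dots,i_\ell\}$ from $z$ and the others from $z'$, and let $\Phi_\ell=\mathbb E[f(z^{(\ell)}\xi)\Psi]$. The left side of the lemma is $\Phi_{n'}=\Phi_0+\sum_{\ell=1}^{n'}(\Phi_\ell-\Phi_{\ell-1})$.

\emph{The term $\Phi_0$.} Given $(z,G,u)$, the signs $\Psi$ and $\xi$ are determined; the point $z^{(0)}\xi$ agrees with $z\xi$ on $J$ and has uniform coordinates $z'_j\xi_j$ outside $J$. So $\Phi_0=\mathbb E[f^J((z\xi)_J)\Psi]\le\mathbb E|f^J((z\xi)_J)|=1-2\Delta_J$, because $z\xi$ is uniform.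

\emph{One increment.} Let $i=i_\ell$. The points $z^{(\ell)}\xi$ and $z^{(\ell-1)}\xi$ agree off the coordinate $i$, where they equal $z_i\xi_i$ and $z'_i\xi_i$. Hence
\[
\Phi_\ell-\Phi_{\ell-1}=\mathbb E\bigl[(z_i-z'_i)\cdot V\bigr],\qquad V=\xi_i\,\partial_if(z^{(\ell)}\xi)\,\Psi .
\]
Condition on $\mathcal F=(G,W,z_{<\ell};\,u,z'_{i_{\ell+1}},\dots,z'_{i_{n'}})$. Since $\partial_if$ ignores the coordinate $i$, the factor $V$ is determined by $\mathcal F$. The bit $z'_i$ is independent of $\mathcal F$, so $\mathbb E[z'_i\mid\mathcal F]=0$. The data before the semicolon, like $z_i$, are functions of $(z,G)$, and the data after it are independent of $(z,G)$; so $\mathbb E[z_i\mid\mathcal F]=\beta_\ell$. Since $|V|=s_i(z^{(\ell)}\xi)$,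
\[
\Phi_\ell-\Phi_{\ell-1}=\mathbb E[\beta_\ell V]\le\mathbb E\bigl[|\beta_\ell|\,s_i(z^{(\ell)}\xi)\bigr]=\mathbb E\bigl[|\beta_\ell|\,c_i(G,z^{(\ell)})\bigr].
\]
The last equality averages over $u$ first. It is the point where the freshness of $u$ is used: $\beta_\ell$ and $z^{(\ell)}$ are functions of $(z,z',G)$, which is independent of $u$.

\emph{Summation.} Each $z^{(\ell)}$ is uniform and independent of $G$, so $\sum_\ell\mathbb E\,c_{i_\ell}(G,z^{(\ell)})^2=\Gamma$. The Cauchy--Schwarz inequality, applied to the sum and the expectation together, bounds the sum of the increments by $(\sum_\ell\mathbb E\beta_\ell^2)^{1/2}\,\Gamma^{1/2}$, and Lemma~\ref{lem:bias} finishes the proof.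
\end{proof}

Two extreme choices of $\xi$ show what has to be achieved.

\emph{No fresh randomness.} Take $\xi=(1,\dots,1)$ and $W=\Psi=f(z)$. The message has at most one bit and the guess is always right, but $c_i=s_i$ takes values in $\{0,1\}$, so $\mathbb E c_i^2=\operatorname{Inf}_i$ and
\begin{equation}\label{eq:trivial}
2\Delta_J\le\Bigl(2\ln2\sum_{i\notin J}\operatorname{Inf}_i\Bigr)^{1/2}.
\end{equation}
This is of no use, since many small influences may add up to nearly $I$.

\emph{Full fresh randomness.} Take $\xi=u$ uniform on the cube. Now $c_i=\operatorname{Inf}_i$ is constant, and if all influences outside $J$ are below $\tau$ then $\Gamma=\sum_{i\notin J}\operatorname{Inf}_i^2\le\tau I$, which is as small as we like. But the receiver must predict $f(zu)$ for a uniform $u\in\{-1,1\}^n$, and we have no good message whose length is independent of $n$.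

We need a set of points $z\xi$ that is small enough for $f$ to be described on it by few bits and spread out enough for $\mathbb E c_i^2$ to be close to $\operatorname{Inf}_i^2$.

\section{Random subcubes}\label{sec:subcubes}

Split the coordinates into $K$ blocks and flip whole blocks. For $\pi:[n]\to[K]$, $x\in\{-1,1\}^n$ and $u\in\{-1,1\}^K$ define $x\circ u\in\{-1,1\}^n$ by $(x\circ u)_j=x_ju_{\pi(j)}$. From now on $\pi$ is uniform among all maps $[n]\to[K]$ and is part of $G$, the vector $u$ is uniform in $\{-1,1\}^K$, and $\xi_j=u_{\pi(j)}$. Then \eqref{eq:gamma} reads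
\[
c_i(\pi,x)=\mathbb E_u\,s_i(x\circ u),\qquad\Gamma=\sum_{i\notin J}\mathbb E_{\pi,x}[c_i(\pi,x)^2].
\]

\subsection*{Few sign patterns}
The next lemma is the only place where the degree hypothesis enters. Let $D=\binom K{\le d}$, a number that does not depend on $n$.

\begin{lemma}\label{lem:patterns}
Let $f$ be a degree-$d$ PTF. Fix $\pi$ and points $v^1,\dots,v^N\in\{-1,1\}^K$, not necessarily distinct. As $z$ ranges over $\{-1,1\}^n$, the vector $(f(z\circ v^1),\dots,f(z\circ v^N))$ takes at most $\binom N{\le D}$ values.
\end{lemma}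

\begin{proof}
Each coordinate of $z\circ v$ is linear in $v$, so $P_z(v)=p(z\circ v)$ is a polynomial of degree at most $d$ in $v$. Using $v_k^2=1$, it lies in the span $\mathcal P$ of the multilinear monomials of degree at most $d$ in $K$ variables, a space of dimension $D$ that is the same for all $z$. By the Sauer--Shelah lemma it suffices to show that no set $B$ of $D+1$ indices is shattered. The evaluation map $\mathcal P\to\mathbb R^B$ is not onto, so there is $\lambda\in\mathbb R^B\setminus\{0\}$ with $\sum_{j\in B}\lambda_jP(v^j)=0$ for all $P\in\mathcal P$. If $B$ were shattered, some $z$ would have $\operatorname{sign}P_z(v^j)=\operatorname{sign}\lambda_j$ for all $j\in B$. As $P_z$ has no zeros, the sum would equal $\sum_j|\lambda_j||P_z(v^j)|>0$, a contradiction.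
\end{proof}

The simplest message is the whole table $W=(f(z\circ v))_{v\in\{-1,1\}^K}$, with $G=\pi$; the receiver reads off the entry $v=u$ and never errs. Lemmas~\ref{lem:resample} and~\ref{lem:patterns}, with $N=2^K\ge D$, and \eqref{eq:binom} give
\begin{equation}\label{eq:table}
2\Delta_J\le\sqrt{2\ln2\cdot KD\cdot\Gamma}\qquad\text{if }D\ge3,
\end{equation}
because then $(e2^K/D)^D\le2^{KD}$.

\subsection*{The averaged sensitivity}
Expand the square $c_i^2$ with two independent vectors $u,u'$. For fixed $\pi,u,u'$ the map $x\mapsto x\circ u$ is a bijection of the cube, and $x\circ u'=(x\circ u)\circ w$ with $w=uu'$ uniform in $\{-1,1\}^K$. Hence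
\begin{equation}\label{eq:second}
\mathbb E_{\pi,x}c_i^2=\mathbb E_w\,\mathbb E_{\pi,x}\bigl[s_i(x)\,s_i(x\circ w)\bigr].
\end{equation}
Given $w$, the signs $w_{\pi(j)}$, $j\in[n]$, are independent with mean $\bar w=\frac1K\sum_kw_k$: the point $x\circ w$ is a noisy copy of $x$ with correlation $\bar w$. Write $\sigma=\operatorname{Inf}_i$. For $K=2$, with probability $\frac12$ we have $\bar w=0$, the point $x\circ w$ is independent of $x$, and the inner expectation is $\sigma^2$; otherwise $x\circ w=\pm x$ and we only know the bound $\sigma$. So $\mathbb Ec_i^2\le\frac12(\sigma+\sigma^2)$. For general $K$ the vector $w=(1,\dots,1)$ alone shows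
\begin{equation}\label{eq:lowerc}
\mathbb E c_i^2\ge2^{-K}\operatorname{Inf}_i ,
\end{equation}
so a gain of a power of $\tau$ requires $K$ of order at least $\ln(1/\tau)$. Hypercontractivity handles the intermediate values of $\bar w$ and shows that this order is enough.

\begin{lemma}\label{lem:gamma}
Let $f$ be any Boolean function, $0<\tau<1$, $t=\ln(1/\tau)$ and $J=\{i:\operatorname{Inf}_i\ge\tau\}$. Then $\Gamma\le2I\tau e^{2t^2/K}$. In particular, if $\gamma>0$ and $K\ge2t/\gamma$, then $\Gamma\le2I\tau^{1-\gamma}$.
\end{lemma}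

\begin{proof}
Fix $i\notin J$, write $s=s_i$, and assume $\sigma>0$, as otherwise $c_i=0$. Fix $w$ and let $\rho=|\bar w|$. Since $\chi_S(x\circ w)=\chi_S(x)\prod_{j\in S}w_{\pi(j)}$ and the last product has mean $\bar w^{|S|}$, orthonormality and \eqref{eq:hyper} give
\[
\mathbb E_{\pi,x}[s(x)s(x\circ w)]=\sum_S\hat s(S)^2\bar w^{|S|}\le\sum_S\hat s(S)^2\rho^{|S|}=\|T_{\sqrt\rho}\,s\|_2^2\le\|s\|_{1+\rho}^2=\sigma^{2/(1+\rho)},
\]
the last step because $s$ is an indicator of mean $\sigma$. As $\sigma<\tau$,
\[
\sigma^{2/(1+\rho)}=\sigma\cdot\sigma^{\frac{1-\rho}{1+\rho}}\le\sigma\,\tau^{\frac{1-\rho}{1+\rho}}=\sigma\tau\cdot\tau^{-\frac{2\rho}{1+\rho}}\le\sigma\tau e^{2t\rho}.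
\]
Finally $e^{2t|\bar w|}\le e^{2t\bar w}+e^{-2t\bar w}$, and $\cosh y\le e^{y^2/2}$ (compare the series, using $(2k)!\ge2^kk!$), so $\mathbb E_we^{2t|\bar w|}\le2\cosh(2t/K)^K\le2e^{2t^2/K}$. Insert this in \eqref{eq:second} and sum over $i\notin J$. If $K\ge2t/\gamma$, then $e^{2t^2/K}\le e^{\gamma t}=\tau^{-\gamma}$.
\end{proof}

\begin{remark}
The partition must be random. If $f=\operatorname{sign}(\frac12+x_1x_2+x_3x_4+\cdots)$ and $\pi$ keeps every pair in one block, then $f(x\circ u)=f(x)$ for all $x,u$, so $c_i=s_i$ and nothing is gained. The degree bound is needed as well: for an arbitrary $f$ the table may carry $2^K$ bits, and $2^K\Gamma\ge\sum_{i\notin J}\operatorname{Inf}_i$ by \eqref{eq:lowerc}, so one does no better than \eqref{eq:trivial}. The proof works because $\Gamma$ decays exponentially in $K$ while $D$ grows only like $K^d$.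
\end{remark}

\subsection*{The whole argument for $d=1$}
Let $f=\operatorname{sign}(\sum_j\omega_jx_j-\omega_0)$. On the subcube, $p(z\circ u)=\sum_kA_ku_k-\omega_0$ with $A_k=\sum_{\pi(j)=k}\omega_jz_j$: the $n$ bits of $z$ act only through $K$ numbers, and $D=K+1$. Let $\tau\le1/e$, so $t\ge1$, and take $K=\lceil4t\rceil$, so that $K\le5t$, $D\le6t$, and Lemma~\ref{lem:gamma} applies with $\gamma=\frac12$. By \eqref{eq:table}, and since $t^2e^{-t/4}\le64e^{-2}$,
\[
\Delta_J^2\le\ln2\cdot KD\cdot I\sqrt\tau\le30\ln2\cdot t^2e^{-t/4}\cdot I\tau^{1/4}\le200\,I\tau^{1/4}.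
\]
For $r\ge2$ the choice $\tau=(\epsilon^2/200I)^4=(\epsilon/200r)^4$ gives $\Delta_J\le\epsilon$ and $|J|\le I/\tau=200^4r^5\epsilon^{-3}$. This is a polynomial bound, but it carries a power of $1/\epsilon$, which Example~\ref{ex:and} forbids. The remedy is to take $\gamma$ small, at the price of a larger $K$; we do this in Section~\ref{sec:params}. First we shorten the message.

\section{The master inequality}\label{sec:master}

The table costs $KD$ bits. The factor $K$ can be replaced by roughly $\log(1/\epsilon)$, because the receiver may err with probability of order $\epsilon$. The sender reveals $f$ at $N-1$ random points of the subcube. Together with the fresh point these are $N$ exchangeable points whose labels carry only $\log_2\binom N{\le D}$ bits in total, so for $N$ much larger than $D$ each label is almost determined by the others.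

\begin{proposition}\label{prop:master}
Let $f$ be a degree-$d$ PTF, let $K,N\ge1$ and $D=\binom K{\le d}$. For every $J\subseteq[n]$,
\[
2\Delta_J\le\frac1N\log_2\binom N{\le D}+\sqrt{2\ln\binom N{\le D}\cdot\Gamma}.
\]
\end{proposition}

\begin{proof}
Let $z,\pi,u^0,\dots,u^{N-1}$ be independent and uniform, with $u^j\in\{-1,1\}^K$, and let $Y_j=f(z\circ u^j)$. We play the game with $G=(\pi,u^1,\dots,u^{N-1})$, $u=u^0$ and $W=(Y_1,\dots,Y_{N-1})$; the value to be guessed is $Y_0$. By Lemma~\ref{lem:patterns}, $H(W\mid G)\le\log_2\binom{N-1}{\le D}\le\log_2\binom N{\le D}$.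

Let $U=(G,u^0)$ and $\eta=H(Y_0\mid W,U)$. The joint law of $\pi$ and the pairs $(u^j,Y_j)$ is invariant under permutations of the index $j$, so $H(Y_j\mid(Y_k)_{k\ne j},U)=\eta$ for each $j$. By Lemma~\ref{lem:patterns}, the chain rule, and further conditioning,
\[
\log_2\binom N{\le D}\ge H(Y_0,\dots,Y_{N-1}\mid U)=\sum_{j=0}^{N-1}H(Y_j\mid Y_0,\dots,Y_{j-1},U)\ge N\eta .
\]
Let $\Psi$ be the more likely value of $Y_0$ given $(W,U)$, and $Q=\Pr[Y_0=1\mid W,U]$. By \eqref{eq:h}, $\Pr[\Psi\ne Y_0]=\mathbb E\min(Q,1-Q)\le\frac12\mathbb E\,h(Q)=\eta/2$, so $\mathbb E[Y_0\Psi]\ge1-\eta$. Lemma~\ref{lem:resample} now gives $1-\eta\le1-2\Delta_J+(2\ln\binom N{\le D}\cdot\Gamma)^{1/2}$.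
\end{proof}

\section{Choice of parameters: proof of Theorem~\ref{thm:main}}\label{sec:params}

The parameters are forced on us in the following order. The first term of Proposition~\ref{prop:master} is at most $\epsilon$ once $N\approx DL/\epsilon$, and then $\ln\binom N{\le D}\le3DL$. With $\Gamma\le2I\tau^{1-\gamma}$ the second term is at most $\epsilon$ when $\tau^{1-\gamma}=1/X$, where $X=12DLI/\epsilon^2=12DLr/\epsilon$. Then
\begin{equation}\label{eq:size}
\frac I\tau=IX\cdot X^{\gamma/(1-\gamma)}=12DLr^2\cdot X^{\gamma/(1-\gamma)},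
\end{equation}
and the unwanted $1/\epsilon$ survives only in the last factor. A loss of $e^d$ is affordable, and $(12Lr/\epsilon)^{1/\theta}\le e^d$; this is the reason for the definition of $\theta$ and for taking $\gamma$ of order $1/\theta$. Finally $t$ is of order $\theta d$, so $K\ge2t/\gamma$ asks for $K$ of order $\theta^2d$. The one thing to check is that the loop closes, since $t$ depends on $D$ and $D$ on $K$. Set
\begin{equation}\label{eq:params}
\gamma=\frac1{2\theta},\quad K=\lceil62\,\theta^2d\rceil,\quad D=\binom K{\le d},\quad X=\frac{12DLr}\epsilon,\quad\tau=X^{-1/(1-\gamma)},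
\end{equation}
and $t=\ln(1/\tau)$, $M=\ln\frac{12Lr}\epsilon=(\theta-1)d$. Note that $L\ge3$, $M>0$, $\theta>1$, $\gamma<\frac12$, $X>1$ and $\tau<1$.

\medskip\noindent\emph{The dimension.} We have $d\le K\le62\theta^2d+1\le63\theta^2d$ and $63e<172$, so \eqref{eq:binom} gives $D\le(172\,\theta^2)^d$.

\medskip\noindent\emph{The condition $K\ge2t/\gamma$.} Since $\ln172<5.15$ and $\ln\theta\le\theta-1$,
\[
\ln X=M+\ln D\le d\,\bigl(3(\theta-1)+5.15\bigr)\le5.15\,\theta d .
\]
As $t=\frac{\ln X}{1-\gamma}\le2\ln X$, we get $2t/\gamma=4\theta t\le41.2\,\theta^2d\le K$. Lemma~\ref{lem:gamma} yields $\Gamma\le2I\tau^{1-\gamma}=2I/X=\epsilon^2/(6DL)$.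

\medskip\noindent\emph{The number of samples.} Let $a=4L/\epsilon$ and $N=\lceil aD\rceil$. Then $\log_2(ea)=\log_2e+L+\log_2L\le3L$. The function $y\mapsto\log_2(ey)/y$ decreases on $[1,\infty)$, its derivative having the sign of $-\ln y$. By \eqref{eq:binom} with $y=N/D\ge a$,
\[
\frac1N\log_2\binom N{\le D}\le\frac{\log_2(ey)}y\le\frac{\log_2(ea)}a\le\frac{3L}{4L/\epsilon}\le\epsilon .
\]
Also $N\le2aD$, so $\ln\binom N{\le D}\le D\ln(2ea)\le D\ln2\cdot(1+3L)\le3DL$, using $1\le L/3$.

\medskip\noindent\emph{The distance.} Proposition~\ref{prop:master} gives $2\Delta_J\le\epsilon+\sqrt{6DL\cdot\epsilon^2/(6DL)}=2\epsilon$.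

\medskip\noindent\emph{The size of $J$.} Each $i\in J$ contributes at least $\tau$ to $I$, so $|J|\le I/\tau$. In \eqref{eq:size} we have $\frac\gamma{1-\gamma}\le2\gamma=\frac1\theta$ and $X^{1/\theta}=e^{M/\theta}D^{1/\theta}\le e^dD$. Therefore
\[
\frac I\tau\le12\,r^2L\,e^dD^2\le12\,r^2L\,\bigl(e\cdot172^2\,\theta^4\bigr)^d\le12\,r^2L\,(17\theta)^{4d},
\]
because $e\cdot172^2<80500<17^4=83521$. For the remaining inequalities write
\[
\theta\le\Bigl(1+\frac{\ln(1/\epsilon)}d\Bigr)\Bigl(1+\frac{\ln(12Lr)}d\Bigr)
\]
and use $(1+y/d)^{4d}\le e^{4y}$: with $y=\ln(12Lr)$, together with $12r^2L\le(12Lr)^2$, it gives the third bound, and with $y=\ln(1/\epsilon)$ the fourth. This proves Theorem~\ref{thm:main}. \qed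

\section{From Theorem~\ref{thm:main} to the conjecture}\label{sec:conj}

The third bound of Theorem~\ref{thm:main} involves $\epsilon$ only through $\log(1/\epsilon)$ and $r$. It remains to bound $\log(1/\epsilon)$ by $r$, which is possible as soon as a constant does not already approximate $f$. Example~\ref{ex:and} shows that $r$ can indeed be as small as a constant times $\log(1/\epsilon)$.

\begin{lemma}\label{lem:rlog}
If a Boolean function $f$ is not $\epsilon$-close to a constant and $0<\epsilon<\frac12$, then $r>2$ and $r\ge\log_2(1/\epsilon)$.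
\end{lemma}

\begin{proof}
Here $q\in(\epsilon,\frac12]$, and \eqref{eq:poincare} gives $I\ge2q>2\epsilon$. The function $q\mapsto2q\log_2(1/q)$ is concave, so on $[\epsilon,\frac12]$ it is at least the smaller of its endpoint values $2\epsilon\log_2(1/\epsilon)$ and $1$. By \eqref{eq:harper}, $r\ge\min(2\log_2\frac1\epsilon,\frac1\epsilon)\ge\log_2\frac1\epsilon$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
(a) If $f$ is $\epsilon$-close to a constant, take $k=0$. Otherwise Lemma~\ref{lem:rlog} gives $r>2$, $L=2+\log_2(1/\epsilon)\le2+r\le2r$ and $\ln(1/\epsilon)\le r$. Theorem~\ref{thm:main} applies and gives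
\begin{equation}\label{eq:inr}
|J|\le(24r^2)^6\,17^{4d}\Bigl(1+\frac{\ln(1/\epsilon)}d\Bigr)^{4d}\le(24r^2)^6\,17^{4d}(1+r)^{4d}.
\end{equation}
For $r\ge2$ we have $24\le2^{4.59}\le r^{4.59}$, $17^4\le2^{16.4}\le r^{16.4}$, and $1+r\le\frac32r\le r^{1.59}$. So $|J|\le r^{39.6+16.4d+6.4d}\le r^{63d}$.

(b) If $r\le2$, then $q\le I/2\le\epsilon$ by \eqref{eq:poincare}; fixing all variables to a point where $f$ takes its more likely value gives a constant restriction that is $\epsilon$-close to $f$. Let $r>2$. Part (a) with $\epsilon/2$ gives $J$ with $\Delta_J\le\epsilon/2$ and $|J|\le(2r)^{63d}\le r^{126d}$. Let $y$ be uniform in $\{-1,1\}^{[n]\setminus J}$ and independent of $x$. Given $x_J$, the values $f(x)$ and $f(x_J,y)$ are independent and equal $1$ with probability $q_J$, so by \eqref{eq:delta}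
\[
\mathbb E_y\Pr_x[f(x)\ne f(x_J,y)]=\mathbb E\,[2q_J(1-q_J)]\le2\,\mathbb E\min(q_J,1-q_J)=2\Delta_J\le\epsilon .
\]
Some $y$ does at least as well as the average.
\end{proof}

\begin{remark}
Put $\lambda=\ln(1/\epsilon)/d$. Since $17(1+\lambda)\le(2+\lambda)^6$, the first bound in \eqref{eq:inr} is at most $r^{40}(2+\lambda)^{24d}$. So $(\operatorname{Inf}(f)/\epsilon)^{O(1)}\,(2+\log(1/\epsilon)/d)^{O(d)}$ variables suffice; only the second factor has $d$ in the exponent.
\end{remark}

\begin{corollary}[An influential variable]
A degree-$d$ PTF that is not $\epsilon$-close to a constant has a variable of influence at least $\tau\ge I/B$, where $B=12r^2L(17\theta)^{4d}$.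
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:rlog}, Theorem~\ref{thm:main} applies. It gives $I/\tau\le B$, and $J\neq\emptyset$ because a function of no variables is constant.
\end{proof}

\section{Lower bounds}\label{sec:lower}

To address many data bits with low degree, we use only addresses of Hamming weight $d-1$, each recognized by a single monomial, and suppress all other addresses with a quadratic penalty.

\begin{proposition}\label{prop:lower}
Let $d\ge2$, $m=d-1$ and $R\ge\max(m^2,16)$. There are a degree-$d$ PTF $f$ and an $\epsilon\in(0,\frac12)$ with $\operatorname{Inf}(f)/\epsilon=8(R+1)$ and $R\ge\log_2(1/\epsilon)-3$ such that every $k$-junta that is $\epsilon$-close to $f$ has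
\[
k\ge\tfrac34\binom Rm\ge\tfrac34\Bigl(\frac Rm\Bigr)^m\ge\tfrac34\bigl(\operatorname{Inf}(f)/\epsilon\bigr)^{d/8}.
\]
\end{proposition}

\begin{proof}
The variables are address bits $\alpha\in\{0,1\}^R$, where $\alpha_j=(1+x_j)/2$ with $x_j=\pm1$, and data bits $y_B\in\{-1,1\}$, one for each $m$-element set $B\subseteq[R]$. Let $|\alpha|=\sum_j\alpha_j$ and
\[
f=\operatorname{sign}\Bigl(\sum_By_B\prod_{j\in B}\alpha_j-\Bigl(\binom Rm+1\Bigr)(|\alpha|-m)^2\Bigr).
\]
The polynomial has degree $\max(m+1,2)=d$. If $\alpha=\mathbf 1_B$ is the indicator of an $m$-set $B$, the penalty vanishes and only one monomial survives, so $f=y_B$. If $|\alpha|\ne m$, the sum is at most $\binom Rm$ and the penalty is larger, so $f=-1$. Hence $\delta=\Pr[f=1]=\binom Rm2^{-R-1}\le\frac12$.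

At an input with $f=1$, say $\alpha=\mathbf 1_B$ and $y_B=1$, flipping $y_B$ or any address bit changes $f$ to $-1$, and flipping another data bit does nothing. Every edge of the cube along which $f$ changes has exactly one endpoint with $f=1$ and is counted at both endpoints in $\mathbb E\sum_is_i$, so $\operatorname{Inf}(f)=2\delta(R+1)$. Take $\epsilon=\delta/4$. Then $\operatorname{Inf}(f)/\epsilon=8(R+1)$ and $\log_2(1/\epsilon)=R+3-\log_2\binom Rm\le R+3$.

As in Example~\ref{ex:address}, a function $g$ that ignores $y_B$ errs with conditional probability $\frac12$ on the event $\{\alpha=\mathbf 1_B\}$, which has probability $2^{-R}$, and these events are disjoint. So an $\epsilon$-close $g$ ignores at most $\epsilon2^{R+1}=\frac14\binom Rm$ data bits, and $k\ge\frac34\binom Rm$. Next $\binom Rm=\prod_{j=0}^{m-1}\frac{R-j}{m-j}\ge(R/m)^m$. Finally $R\ge m^2$ and $R^2\ge8(R+1)$ give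
\begin{equation}\label{eq:Rm}
R/m\ge R^{1/2}\ge\bigl(8(R+1)\bigr)^{1/4},
\end{equation}
and $m\ge d/2$ turns this into the last inequality.
\end{proof}

These examples account for each factor in the upper bounds.

\emph{The exponent.} By Proposition~\ref{prop:lower}, in which $r=8(R+1)$ is arbitrarily large, the exponent $O(d)$ in the conjecture cannot be replaced by $o(d)$. For fixed $d$, the bound $k\ge\frac34(R/m)^m$ with $R\to\infty$ shows that the exponent must be at least $d-1$.

\emph{The factor $(\log(1/\epsilon)/d)^{\Omega(d)}$.} Suppose that $r^A\cdot\phi(d,\epsilon)$ variables always suffice, with $A$ a constant. In the example $r^A\le(R/m)^{4A}$ by \eqref{eq:Rm}, so for $d\ge4A+1$ and the values of $\epsilon$ that occur there,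
\[
\phi(d,\epsilon)\ge\tfrac34\Bigl(\frac Rm\Bigr)^{m-4A}\ge\tfrac34\Bigl(\frac{\log_2(1/\epsilon)-3}d\Bigr)^{d-1-4A}.
\]
A factor of this form, as in Theorem~\ref{thm:main}, is therefore unavoidable.

\emph{The factor $2^{\Omega(d)}$ at constant $\epsilon$.} The address function with $m=d-1$ is a degree-$d$ PTF; for $\epsilon=\frac18$ it has $r=4d+4$, and Example~\ref{ex:address} gives $k\ge\frac38 2^d$.

\emph{The polynomial factor.} A polynomial factor in $\operatorname{Inf}(f)$ and $1/\epsilon$ is necessary already for $d=1$, by the lower bound of \cite{DS} quoted in Section~\ref{sec:intro}.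

\begin{thebibliography}{9}

\bibitem{DS}
Diakonikolas and Servedio,
\emph{Improved approximation of linear threshold functions},
\texttt{http://www.cs.columbia.edu/\textasciitilde{}rocco/\allowbreak Public/\allowbreak diakonikolas-servedio-\allowbreak ccc09-\allowbreak cameraready.pdf}.

\bibitem{OD}
O'Donnell,
\emph{Analysis of Boolean Functions}.

\end{thebibliography}
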